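\title{A priori optimization versus re-optimization for random Euclidean tours and trees}

\begin{abstract}
Take $n$ independent uniform points in the unit square, and let each be present independently with probability $p\in(0,1)$. An a priori tour or spanning tree is chosen before the present points are known and is then restricted to them; a re-optimized one is built afterwards. Both expected lengths grow like a constant times $\sqrt n$, and it was conjectured that the two constants agree. We disprove this for tours and for trees. For tours the a priori constant is strictly larger for every $p$: a fixed pattern of points occurs in a positive fraction of the square, every tour errs on it with positive probability, and all these errors can be repaired at once. For trees the a priori constant is strictly larger for all small $p$: a differential inequality in $p$ shows that its square is at least $\frac p2(1-5p^{1/4})$, while the minimum spanning tree constant is strictly below $1/\sqrt2$.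
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A finite set $V$ of points in the plane is known in advance, but only a random subset $S\subseteq V$ will have to be connected. One can wait until $S$ is revealed and solve the problem for $S$; this is \emph{re-optimization}. Or one can fix a single solution for all of $V$ in advance and restrict it to $S$ by a fixed rule; this is \emph{a priori optimization}. The question is how much the second strategy loses when $V$ is a large random set.

\subsection*{Definitions}
Distances are Euclidean, $|xy|$ is the distance between $x$ and $y$, and edges are straight segments. A \emph{tour} of a finite set $V$ is a cyclic order of $V$; its length is the sum of the distances between cyclically consecutive points. We write $\mathrm{TSP}(V)$ for the least length of a tour of $V$ and $\mathrm{MST}(V)$ for the least length of a spanning tree of $V$.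

For a tour $\tau$ of $V$ and $S\subseteq V$, let $L_\tau(S)$ be the length of the tour of $S$ that visits the points of $S$ in the order given by $\tau$ and skips the others. For a spanning tree $T$ of $V$, let $L_T(S)$ be the length of the smallest subtree of $T$ that contains $S$; this subtree may pass through points of $V\setminus S$. All these lengths are $0$ when $|S|\le1$.

Let $p\in(0,1)$ and $q=1-p$. Each point of $V$ is \emph{present} independently with probability $p$, the set of present points is $S$, and $\mathbb{E}_p$ is the expectation over $S$ for fixed $V$. The a priori optima are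
\[
\mathrm{PTSP}_p(V)=\min_\tau \mathbb{E}_p[L_\tau(S)],\qquad \mathrm{PMST}_p(V)=\min_T \mathbb{E}_p[L_T(S)],
\]
over all tours $\tau$ and all spanning trees $T$ of $V$. The re-optimized values are $\mathbb{E}_p[\mathrm{TSP}(S)]$ and $\mathbb{E}_p[\mathrm{MST}(S)]$.

Now let $X_1,X_2,\dots$ be independent and uniform in $[0,1]^2$, and let $V_n=\{X_1,\dots,X_n\}$. The symbols $\mathbf{P}$ and $\mathbf{E}$ and the words ``almost surely'' refer to the locations $X_i$. We use three known facts without proof.
\begin{itemize}
\item[(F1)] There are positive constants $\beta_{\mathrm{TSP}}$ and $\beta_{\mathrm{MST}}$ such that almost surely $\mathrm{TSP}(V_n)/\sqrt n\to\beta_{\mathrm{TSP}}$ and $\mathrm{MST}(V_n)/\sqrt n\to\beta_{\mathrm{MST}}$.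
\item[(F2)] \cite[Theorem~2]{apriori} Almost surely $\mathbb{E}_p[\mathrm{TSP}(S)]/\sqrt n\to\beta_{\mathrm{TSP}}\sqrt p$ and $\mathbb{E}_p[\mathrm{MST}(S)]/\sqrt n\to\beta_{\mathrm{MST}}\sqrt p$.
\item[(F3)] (Bertsimas; Jaillet; see \cite[Theorem~3]{apriori}) There are constants $\beta_{\mathrm{TSP}}(p)$ and $\beta_{\mathrm{MST}}(p)$ such that almost surely $\mathrm{PTSP}_p(V_n)/\sqrt n\to\beta_{\mathrm{TSP}}(p)$ and $\mathrm{PMST}_p(V_n)/\sqrt n\to\beta_{\mathrm{MST}}(p)$.
\end{itemize}
The factor $\sqrt p$ in (F2) reflects that $S$ consists of about $pn$ uniform points. The conjecture posed in \cite{apriori} is that the two strategies perform equally well to first order: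
\begin{equation}\label{eq:conj}
\beta_{\mathrm{TSP}}(p)=\beta_{\mathrm{TSP}}\sqrt p\qquad\text{and}\qquad\beta_{\mathrm{MST}}(p)=\beta_{\mathrm{MST}}\sqrt p\qquad(0<p<1).
\end{equation}

\subsection*{What the simplest cases suggest}
If $V$ lies on a line, nothing is lost: the sorted tour has $L_\tau(S)=2(\max S-\min S)=\mathrm{TSP}(S)$ for every nonempty $S$, and the sorted path has $L_T(S)=\max S-\min S=\mathrm{MST}(S)$. At $p=1$ the two strategies coincide. In the plane, $L_\tau(S)\ge\mathrm{TSP}(S)$ for every $S$, and a simple tour gives a matching order in $p$ (Remark~\ref{rem:order}), so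
\[
\beta_{\mathrm{TSP}}\sqrt p\le\beta_{\mathrm{TSP}}(p)\le2\sqrt p .
\]
Thus the dependence on $p$ in \eqref{eq:conj} is of the right order, and for tours the question is whether a single cyclic order can be optimal, up to $o(\sqrt n)$, on a typical subset.

For trees not even the inequality ``$\ge$'' is automatic. If $V$ consists of the corners of an equilateral triangle of side $1$, every spanning tree is a path, its two leaves are joined at cost $2$ instead of $1$, and the a priori strategy loses $p^2q$ in expectation. But if the center is added to $V$ and $T$ is the star at the center, then on the set $S$ of the three corners $L_T(S)=\sqrt3<2=\mathrm{MST}(S)$: the a priori tree uses the absent center as a branching point, which $\mathrm{MST}(S)$ may not do. Local effects therefore have both signs for trees and one sign for tours, and the two cases are treated by different methods.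

\subsection*{Results}

\begin{theorem}[tours]\label{thm:tsp}
For every $p\in(0,1)$, $\ \beta_{\mathrm{TSP}}(p)>\beta_{\mathrm{TSP}}\sqrt p$.
\end{theorem}

\begin{theorem}[trees]\label{thm:mst}
\begin{itemize}
\item[(a)] For every $p\in(0,1)$, $\ \beta_{\mathrm{MST}}(p)^2\ge\frac p2\bigl(1-5p^{1/4}\bigr)$.
\item[(b)] $\beta_{\mathrm{MST}}<1/\sqrt2$.
\item[(c)] Let $p_0=\bigl((1-2\beta_{\mathrm{MST}}^2)/5\bigr)^4$. Then $p_0>0$, and $\beta_{\mathrm{MST}}(p)>\beta_{\mathrm{MST}}\sqrt p$ for all $p\in(0,p_0)$. Moreover
\[
\liminf_{p\to0}\frac{\beta_{\mathrm{MST}}(p)}{\beta_{\mathrm{MST}}\sqrt p}\ge\frac1{\sqrt2\,\beta_{\mathrm{MST}}}>1 .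
\]
\end{itemize}
\end{theorem}

So each identity in \eqref{eq:conj}, as a statement about $p\in(0,1)$, is false. For tours equality fails at every single $p$. For trees it fails for $p<p_0$, and we do not decide individual values $p\in[p_0,1)$; note that $p_0\le1/625$.

Part (c) follows at once from (a) and (b). By (b), $p_0>0$. If $p<p_0$ then $1-5p^{1/4}>2\beta_{\mathrm{MST}}^2$, so (a) gives $\beta_{\mathrm{MST}}(p)^2>p\,\beta_{\mathrm{MST}}^2$; and (a) gives $\liminf_{p\to0}\beta_{\mathrm{MST}}(p)/\sqrt p\ge1/\sqrt2$.

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:tsp} proves Theorem~\ref{thm:tsp} and shows that $\beta_{\mathrm{TSP}}(p)/\sqrt p$ is nonincreasing. Section~\ref{sec:lower} proves (a), in a form that also allows trees with extra vertices, and Section~\ref{sec:mstconst} proves (b). Section~\ref{sec:comb} complements (a) with the upper bound $\limsup_{p\to0}\beta_{\mathrm{MST}}(p)/\sqrt p\le1$.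

\section{Strips, concentration and planted patterns}\label{sec:tools}

Whenever a square is subdivided into cells or strips, these are taken half-open, so that they form a partition.

\subsection*{Shortcutting}
A \emph{closed polygon} is a finite cyclic sequence of points, its \emph{entries}, with repetitions allowed; its length is the sum of the distances between cyclically consecutive entries. Deleting an entry does not increase the length, by the triangle inequality. Hence, if every point of $S$ is an entry of a closed polygon of length $\Lambda$, then $\mathrm{TSP}(S)\le\Lambda$. In particular $L_\tau(S)\le L_\tau(V)$, so $\mathrm{PTSP}_p(V)\le\mathrm{TSP}(V)$. Likewise $\mathrm{PMST}_p(V)\le\mathrm{MST}(V)$, because a subtree is no longer than the tree.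

\subsection*{Strip orders}
Divide a square into $m$ vertical strips of equal width, numbered from left to right. An \emph{$m$-strip order} of a finite set of points in the square lists the strips from left to right, the points of odd strips by increasing ordinate and the points of even strips by decreasing ordinate.

\begin{lemma}\label{lem:strip}
Let $N\ge1$ points lie in a square of side $a$. The path through them in an $m$-strip order has length at most $a(m+N/m+1)$. Consequently the points lie on a path of length at most $4a\sqrt N$, and $\mathrm{MST}\le4a\sqrt N$, $\mathrm{TSP}\le6a\sqrt N$.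
\end{lemma}

\begin{proof}
We bound the vertical and the horizontal motion separately. Let a marker run up and down a vertical side of the square, $m$ times in all, starting upwards. During its $i$-th run it passes the ordinates of the points of strip $i$ in the prescribed order, so the vertical motion of the path is at most $ma$. A step from strip $i$ to strip $j\ge i$ has horizontal part at most $(j-i+1)a/m$. Over the $N-1$ steps the differences $j-i$ add up to at most $m-1$, so the horizontal motion is at most $Na/m+a$. For $m=\lceil\sqrt N\rceil$ the total is at most $a(2\sqrt N+2)\le4a\sqrt N$, and closing the path costs at most $\sqrt2\,a\le2a\sqrt N$.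
\end{proof}

\begin{remark}\label{rem:order}
The restriction of an $m$-strip order of $V_n$ to $S$ is an $m$-strip order of $S$. With $m=\lceil\sqrt{pn}\rceil$ the resulting tour $\tau$ satisfies $\mathbb{E}_p[L_\tau(S)]\le m+pn/m+1+\sqrt2\le2\sqrt{pn}+4$, so $\beta_{\mathrm{TSP}}(p)\le2\sqrt p$.
\end{remark}

By Lemma~\ref{lem:strip} and the shortcutting remarks, the ratios in (F1) and (F3) are bounded by $6$. By bounded convergence these limits also hold for the expectations $\mathbf{E}$ over the locations. We use this in Sections~\ref{sec:mono}, \ref{sec:mstconst} and~\ref{sec:comb}.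

\subsection*{Concentration}
We recall McDiarmid's inequality. If $Y_1,\dots,Y_n$ are independent and $f(Y_1,\dots,Y_n)$ changes by at most $b$ when one argument is changed, then for $u>0$ each of the events $f-\mathbf{E}f\ge u$ and $f-\mathbf{E}f\le-u$ has probability at most $\exp\bigl(-2u^2/(nb^2)\bigr)$.

\subsection*{Planted patterns}
Typical neighbors in $V_n$ are at distance of order $n^{-1/2}$. At this scale, any fixed finite configuration appears, approximately and surrounded by empty space, in a positive fraction of the square. A saving of order $n^{-1/2}$ at each of order $n$ occurrences is a saving of order $\sqrt n$, which is visible in the constants. The next lemma makes the first of these statements precise.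

A \emph{pattern} consists of numbers $M,\varepsilon>0$ and \emph{sites} $z_1,\dots,z_K$ whose open discs $B(z_i,\varepsilon)$ are disjoint and contained in $(-M/2,M/2)^2$. Let $m_n=\lfloor\sqrt n/M\rfloor$, divide $[0,1]^2$ into $m_n^2$ \emph{cells} of side $a_n=1/m_n$, and put $\ell_n=a_n/M$. Then
\[
\ell_n\ge n^{-1/2},\qquad \ell_n\sqrt n\to1,
\]
and a cell has side $M$ in units of $\ell_n$. A cell with center $o$ is \emph{good} if it contains exactly $K$ points of $V_n$, one in each disc $B(o+\ell_nz_i,\varepsilon\ell_n)$.

\begin{lemma}\label{lem:pattern}
For every pattern there are $c',c>0$ such that, for all large $n$, each cell is good with probability at least $c'$, and almost surely, for all large $n$, at least $cn$ cells are good.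
\end{lemma}

\begin{proof}
There are $n(n-1)\cdots(n-K+1)$ ways to choose which point falls in which disc, and the remaining $n-K$ points must avoid the cell. So a cell is good with probability
\[
n(n-1)\cdots(n-K+1)\,(\pi\varepsilon^2\ell_n^2)^K(1-a_n^2)^{n-K}\longrightarrow(\pi\varepsilon^2)^Ke^{-M^2}>0,
\]
since $n\ell_n^2\to1$ and $na_n^2\to M^2$. This gives $c'$. As $m_n^2/n\to M^{-2}$, the expected number $e_n$ of good cells is at least $2cn$ for some $c>0$ and all large $n$. Moving one point affects at most two cells, so McDiarmid's inequality with $b=2$ and $u=e_n/2$ bounds the probability of fewer than $e_n/2$ good cells by $\exp(-e_n^2/(8n))\le\exp(-c^2n/2)$. This is summable, and the Borel--Cantelli lemma completes the proof.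
\end{proof}

\section{Tours}\label{sec:tsp}

\subsection{Five points}\label{sec:five}

On at most four points an optimal tour is optimal on every subset, because a set of at most three points has only one tour. Five points can already defeat every tour.

\begin{example}\label{ex:five}
Let $V$ consist of the corners $A,B,C,D$ of a unit square, in cyclic order, and its center $O$. Let $\tau$ be any tour of $V$. If $\tau$ does not visit the corners along the perimeter, then on $S=\{A,B,C,D\}$ it has length $2+2\sqrt2$ instead of $4$. Otherwise, by symmetry, $\tau=(A,O,B,C,D)$. On $S=\{A,O,B,C\}$ it then has length $1+2\sqrt2$, while the tour $(A,B,C,O)$ has length $2+\sqrt2$. In both cases there is a four-point set, of probability $p^4q$, on which $\tau$ loses at least $\sqrt2-1$. Hence $\mathrm{PTSP}_p(V)\ge\mathbb{E}_p[\mathrm{TSP}(S)]+(\sqrt2-1)p^4q$.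
\end{example}

By Lemma~\ref{lem:pattern} a small cluster of this kind can be planted in order $n$ places. Three difficulties separate this observation from a proof.

First, a tour of $V_n$ does not close up inside the cluster: it enters, visits some points and leaves. The repair must keep the first and the last point of the visit. The simplest such repair exchanges the two middle points of four consecutive points: replacing $x,z,y,w$ by $x,y,z,w$ saves
\[
|xz|+|yw|-|xy|-|zw| .
\]
We need a cluster in which every linear order contains four points with a definite saving (Section~\ref{sec:cluster}).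

Second, the tour may visit the cluster several times, and then it induces no useful linear order on it. If the cluster is far from all other points, two visits are wasteful and can be merged, but the merge may cut the tour into two closed curves. A dense ring of present points around the cluster lets us rejoin them cheaply (Section~\ref{sec:gadget}).

Third, all repairs must be made in the same tour without destroying one another (Section~\ref{sec:simul}).

\subsection{A cluster that every order crosses}\label{sec:cluster}

Think of the short pairs of the cluster as the edges of a graph. Two disjoint edges $xy$ and $zw$ \emph{interleave} in a linear order if, after renaming, $x<z<y<w$; equivalently, if the line is closed up to a circle, the pair $\{x,y\}$ separates $z$ from $w$. We want a graph in which every order produces interleaving edges. The complete bipartite graph $K_{2,3}$ with parts $\{a,b\}$ and $\{1,2,3\}$ shows the mechanism: two of $1,2,3$ lie on the same arc between $a$ and $b$, so the cyclic order contains $a,i,j,b$, and the edges $aj$ and $ib$ interleave. But if $a<i<j<b$, the exchange replaces $ai$ and $jb$ by $aj$ and $ib$; all four pairs are edges,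 and nothing is saved. The obstruction is the $4$-cycle, and we remove it by subdividing the edges of $K_{2,3}$.

Let
\[
C_0=\{(i,j):0\le i\le4,\ j\in\{0,2\}\}\cup\{(0,1),(2,1),(4,1)\}\subset\mathbb{Z}^2 ,
\]
a set of $13$ points, and let $G$ be the graph on $C_0$ that joins points at distance $1$. It is the boundary of the rectangle $[0,4]\times[0,2]$ together with the vertical bar from $(2,0)$ to $(2,2)$. Thus $(2,0)$ and $(2,2)$ are joined by three internally disjoint paths, the left one through $(0,1)$, the middle one through $(2,1)$ and the right one through $(4,1)$.

\begin{lemma}\label{lem:cluster}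
For every linear order $<$ on $C_0$ there are $x<z<y<w$ in $C_0$ with $|xy|=|zw|=1$ and $|xz|+|yw|\ge1+\sqrt2$.
\end{lemma}

\begin{proof}
Suppose that no two disjoint edges of $G$ interleave. Place the vertices on a horizontal line in the given order and draw each edge as a semicircle above the line. Two such semicircles meet away from a common endpoint only if their four endpoints are distinct and interleave, so this is a drawing of $G$ in the plane without crossings. Add a vertex $\omega$ below the line and join it by segments to $(0,1)$, $(2,1)$ and $(4,1)$; these segments lie below the line and create no crossing. In the resulting plane graph each of $(2,0)$, $(2,2)$, $\omega$ is joined to each of $(0,1)$, $(2,1)$, $(4,1)$, and the nine connecting paths are internally disjoint. This is a crossing-free drawing of $K_{3,3}$ with the paths as edges, contradicting the textbook fact that $K_{3,3}$ is not planar. So there are edges $xy$ and $zw$ with $x<z<y<w$.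

Distinct lattice points are at distance $1$ or at least $\sqrt2$, so it remains to exclude $|xz|=|yw|=1$. In that case $x,y,w,z$ is a closed walk of four unit steps through distinct lattice points. The steps sum to zero and no step is followed by its opposite, so the walk is the boundary of a unit square with all four vertices in $C_0$. But a unit lattice square in $[0,4]\times[0,2]$ has two vertices $(i,1)$ and $(i+1,1)$, one of which is $(1,1)$ or $(3,1)$, and these are not in $C_0$.
\end{proof}

\subsection{The gadget: cluster, moat and ring}\label{sec:gadget}

Apply Lemma~\ref{lem:pattern} to the pattern with $M=300$, $\varepsilon=0.01$ and $K=2013$ sites: the $13$ \emph{cluster sites} $C_0-(2,1)$, and the $2000$ \emph{ring sites} $100\,(\cos\frac{2\pi j}{2000},\sin\frac{2\pi j}{2000})$. In this subsection and in the proof of Lemma~\ref{lem:simul}, lengths are measured in units of $\ell_n$. For a good cell $Q$ with center $o$, let $C_Q$ and $R_Q$ be the sets of its cluster points and ring points, and let $D_Q$ be the closed disc of radius $99$ about $o$. Each point is within $0.01$ of its site, so each distance between points of $Q$ is within $0.02$ of the distance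 between the sites.
\begin{itemize}
\item[(G1)] $C_Q\subset B(o,2.5)$ and $V_n\cap D_Q=C_Q$. Indeed, cluster sites have norm at most $\sqrt5<2.24$, and ring points are at distance more than $99.99$ from $o$. Both $D_Q$ and $R_Q$ lie in the interior of $Q$, so no point of $D_Q\cup R_Q$ lies in a disc $D_{Q'}$ with $Q'\ne Q$.
\item[(G2)] Cyclically adjacent ring points are at distance less than $0.4$, since adjacent ring sites are at distance less than $2\pi\cdot100/2000<0.32$; the sites are more than $0.31$ apart, so their discs are disjoint.
\item[(G3)] Each point of $\partial D_Q$ is within $1.3$ of a ring point: move along $\partial D_Q$ by at most $99\pi/2000<0.16$, then radially by $1$, then by less than $0.01$.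
\item[(G4)] If the sites of $x,z,y,w\in C_Q$ are as in Lemma~\ref{lem:cluster}, then $|xz|+|yw|-|xy|-|zw|\ge\sqrt2-1-0.08>0.3$.
\end{itemize}

Fix a tour $\tau$ of $V_n$ and a set $S\subseteq V_n$, and let $\sigma$ be the tour of $S$ induced by $\tau$. Let $Q$ be a good cell with $R_Q\subseteq S$. A \emph{block} of $Q$ is a maximal run of consecutive entries of $\sigma$ that belong to $C_Q$; since $\sigma$ contains ring points, each block has a predecessor and a successor in $S\setminus C_Q$. We call a good cell $Q$
\begin{itemize}
\item \emph{revisited} if $R_Q\subseteq S$ and $Q$ has at least two blocks;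
\item \emph{twisted} if $R_Q\subseteq S$ and $S\cap C_Q$ is a single block of four points, visited as $x,z,y,w$ with $|xz|+|yw|-|xy|-|zw|\ge0.3$.
\end{itemize}
The last expression is unchanged when $x,z,y,w$ is read backwards, so the direction of $\sigma$ plays no role. The two properties exclude each other. Let $\mathrm{gain}_Q(S)$ be $35$ if $Q$ is revisited, $0.3$ if $Q$ is twisted, and $0$ otherwise.

The reason for the number $35$ is the following. Two visits cross the empty moat between $\partial D_Q$ and the cluster four times, at cost about $4\cdot99$. Of the four points where they meet $\partial D_Q$, two are within a quarter circle of each other. Joining these two by a chord and the other two through the cluster costs about $(2+\sqrt2)\cdot99$. The ring is needed when this reconnection disconnects the tour (Figure~\ref{fig:split}), and without it the saving can be impossible: if all of $S$ lies on a line, a tour that passes the cluster once on the way out and once on the way back, picking up some cluster points each time, is optimal.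

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \s in {0,6.2} {
\begin{scope}[xshift=\s cm]
\draw[dashed] (0,0) circle (1.5);
\foreach \a in {15,45,...,345} \fill (\a:1.85) circle (1.4pt);
\draw (75:1.5)--(75:1.85)--(45:1.85)--(15:1.85)--(15:2.3) arc (15:165:2.3)--(165:1.85)--(135:1.85)--(105:1.85)--(105:1.5);
\draw (255:1.5)--(255:1.85)--(225:1.85)--(195:1.85)--(195:2.3) arc (195:345:2.3)--(345:1.85)--(315:1.85)--(285:1.85)--(285:1.5);
\fill (-0.15,0) circle (1.6pt) (0.15,0) circle (1.6pt);
\node at (-0.45,0) {$x$}; \node at (0.45,0) {$y$};
\node at (122:1.2) {$a_1$}; \node at (58:1.2) {$b_2$};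
\node at (238:1.2) {$a_2$}; \node at (302:1.2) {$b_1$};
\node at (90:2.6) {$P'$}; \node at (270:2.6) {$P$};
\end{scope} }
\draw[very thick] (105:1.5)--(-0.15,0)--(255:1.5) (75:1.5)--(0.15,0)--(285:1.5);
\begin{scope}[xshift=6.2cm]
\draw[very thick] (105:1.5)--(-0.15,0)--(0.15,0)--(75:1.5) (255:1.5)--(285:1.5);
\draw[thick,double,double distance=1.2pt] (15:1.85)--(345:1.85);
\end{scope}
\end{tikzpicture}
\caption{Merging two visits to a cluster (not to scale). Left: a closed curve enters the dashed disc twice, along $a_1xa_2$ and $b_1yb_2$; the dots around the disc are ring points, all visited by the outer parts $P$ and $P'$ of the curve. Right: a chord $a_2b_1$ and a single visit $a_1xyb_2$ are shorter but leave two closed curves, which are rejoined by traversing twice the segment between two adjacent ring points (double line).}\label{fig:split}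
\end{figure}

\subsection{Simultaneous improvement}\label{sec:simul}

\begin{lemma}\label{lem:simul}
For every tour $\tau$ of $V_n$ and every $S\subseteq V_n$, in the original units of length,
\[
\mathrm{TSP}(S)\le L_\tau(S)-\ell_n\sum_{Q\ \mathrm{good}}\mathrm{gain}_Q(S).
\]
\end{lemma}

The repair of one cell may reverse parts of the curve and cut it open at new places. The proof therefore marks in advance the pieces on which each repair operates, and checks that a repair leaves the pieces of the other cells intact.

\begin{proof}
Call a cell \emph{active} if it is revisited or twisted. If no cell is active there is nothing to prove. A \emph{string} of a closed polygon is a sequence of consecutive entries.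

\emph{Marked strings.} Regard $\sigma$ as a closed polygon, of length $L_\tau(S)$. For a twisted cell mark the string $x,z,y,w$. For a revisited cell $Q$ choose two blocks. Let $x,\dots,x'$ be one of them, with predecessor $u$ and successor $u'$. By (G1), $u$ and $u'$ lie outside $D_Q$, so each of the segments $[u,x]$ and $[x',u']$ meets $\partial D_Q$ in exactly one point. Insert these two points, called \emph{terminals}, as new entries just before $x$ and just after $x'$, and mark the string that runs from terminal to terminal. An edge $ux$ of $\sigma$ receives at most two terminals, one for the cell of $u$ and one for the cell of $x$; as the two discs are disjoint, the terminal for $u$ is the one nearer to $u$. So all insertions can be made together, they do not change the length, and they produce a closed polygon $\Gamma_0$. All entries of the marked strings of $Q$ lie in $D_Q$. Different marked strings occupy disjoint sets of positions in $\Gamma_0$: for different cells because the discs are disjoint, and for the two blocks of one cell because they are separated, on both sides, by entries outside $D_Q$.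

\emph{Invariant.} We process the active cells one at a time and maintain a closed polygon $\Gamma$, initially $\Gamma_0$, such that every point of $S$ is an entry of $\Gamma$, and the marked strings of all unprocessed cells occur in $\Gamma$, read forwards or backwards, at disjoint positions. We show that processing $Q$ shortens $\Gamma$ by at least $\mathrm{gain}_Q(S)$ and preserves the invariant. After the last cell, shortcutting gives the lemma.

\emph{A twisted cell.} Replace the string $x,z,y,w$ by $x,y,z,w$. The edges $xz,zy,yw$ become $xy,yz,zw$, so the length drops by at least $0.3$. No other position is touched.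

\emph{A revisited cell.} Fix a direction of $\Gamma$ and name the two marked strings of $Q$ as they are read in it: $a_1,x,\dots,x',a_2$ and $b_1,y,\dots,y',b_2$. Let $\ell_X$ and $\ell_Y$ be the lengths of the paths $x,\dots,x'$ and $y,\dots,y'$. The rest of $\Gamma$ consists of a string $P$ from $a_2$ to $b_1$ and a string $P'$ from $b_2$ to $a_1$, and each marked string of another unprocessed cell lies inside $P$ or inside $P'$. By (G1) the distance between a terminal and a cluster point lies in $[96.5,\,101.5]$, and two cluster points are at distance less than $5$. The two marked strings have total length at least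
\[
4\cdot96.5+\ell_X+\ell_Y=386+\ell_X+\ell_Y .
\]
The four terminals divide the circle $\partial D_Q$ into four arcs, possibly degenerate, one of which subtends at most $90^\circ$. So two of the terminals, $e$ and $f$, satisfy $|ef|\le99\sqrt2<140.1$. Let $g,h$ be the other two. Remove the two marked strings, keeping $P$ and $P'$, and add two \emph{links}: the edge $ef$, and the path $g,x,\dots,x',y,\dots,y',h$. The links have total length at most
\[
140.1+101.5+\ell_X+5+\ell_Y+101.5=348.1+\ell_X+\ell_Y ,
\]
and together with $P$ and $P'$ they contain all entries of $\Gamma$. There are three possibilities for the pairing $\{e,f\},\{g,h\}$.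

If the pairing is $\{a_1,a_2\},\{b_1,b_2\}$, then $P$, the link from $b_1$ to $b_2$, $P'$ and the link from $a_1$ to $a_2$ form one closed polygon. If it is $\{a_1,b_1\},\{a_2,b_2\}$, then $P$, the link from $b_1$ to $a_1$, $P'$ read backwards and the link from $b_2$ to $a_2$ form one closed polygon.

If it is $\{a_2,b_1\},\{b_2,a_1\}$, we obtain two closed polygons, $\Gamma_1$ containing $P$ and $\Gamma_2$ containing $P'$. Every ring point of $Q$ lies in $S$, so it is an entry of $\Gamma_1$ or of $\Gamma_2$. We choose entries $r_1$ of $\Gamma_1$ and $r_2$ of $\Gamma_2$ with $|r_1r_2|\le1.3$, as follows. If one of the two polygons has all ring points among its entries, take a terminal on the other polygon and a ring point within $1.3$ of it, by (G3). Otherwise the ring points on $\Gamma_1$ form a nonempty proper subset of $R_Q$, so some ring point $r_1$ on $\Gamma_1$ is cyclically adjacent to a ring point $r_2$ that is not on $\Gamma_1$, hence on $\Gamma_2$, and $|r_1r_2|<0.4$ by (G2). Now run once around $\Gamma_1$ from $r_1$ to $r_1$, step to $r_2$, run once around $\Gamma_2$ from $r_2$ to $r_2$, and step back to $r_1$. This is one closed polygon, longer than $\Gamma_1$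 and $\Gamma_2$ together by at most $2.6$. The polygons were cut open only at $r_1$ and $r_2$. These lie in $D_Q\cup R_Q$, so by (G1) they are not entries of a marked string of another cell, and no such string is broken.

In all three cases the length drops by at least $386-348.1-2.6>35$, and the invariant holds for the new polygon.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:tsp}}

We show that for every tour $\tau$ of $V_n$ and every good cell $Q$,
\begin{equation}\label{eq:gain}
\mathbb{E}_p[\mathrm{gain}_Q(S)]\ge c(p):=0.3\,p^{2013}q^9 .
\end{equation}
Condition on $S_{\mathrm{out}}=S\setminus C_Q$, which is independent of $S\cap C_Q$, and suppose that $R_Q\subseteq S_{\mathrm{out}}$, an event of probability $p^{2000}$. Consider the blocks of $Q$ for the set $S_{\mathrm{out}}\cup C_Q$.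

If there are at least two, then with conditional probability $p^{13}$ the whole cluster is present and $Q$ is revisited; the conditional expected gain is at least $35\,p^{13}$.

If there is only one, then all of $C_Q$ lies in $\tau$ between two cyclically consecutive points of $S_{\mathrm{out}}$, and $\tau$ induces a linear order on $C_Q$. Transfer it to the sites and apply Lemma~\ref{lem:cluster} to obtain $x<z<y<w$ in $C_Q$. With conditional probability $p^4q^9$ we have $S\cap C_Q=\{x,z,y,w\}$. These points then form a single block visited as $x,z,y,w$, and $Q$ is twisted by (G4); the conditional expected gain is at least $0.3\,p^4q^9$.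

Both bounds are at least $0.3\,p^{13}q^9$, and \eqref{eq:gain} follows. By Lemma~\ref{lem:pattern}, almost surely there are at least $cn$ good cells for all large $n$. Taking expectations in Lemma~\ref{lem:simul} and using $\ell_n\ge n^{-1/2}$, we get for all such $n$ and all $\tau$
\[
\mathbb{E}_p[L_\tau(S)]\ge\mathbb{E}_p[\mathrm{TSP}(S)]+c\,c(p)\sqrt n .
\]
Minimize over $\tau$, divide by $\sqrt n$ and let $n\to\infty$. By (F2) and (F3), $\beta_{\mathrm{TSP}}(p)\ge\beta_{\mathrm{TSP}}\sqrt p+c\,c(p)>\beta_{\mathrm{TSP}}\sqrt p$. \qed

\medskip
The hypothesis $p<1$ enters only through the factor $q^9$: the four interleaved points become consecutive when the other nine cluster points are absent.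

\subsection{Monotonicity in $p$}\label{sec:mono}

The excess $c\,c(p)$ found above is tiny and vanishes rapidly as $p\to0$. A thinning argument shows that the relative excess nevertheless does not shrink as $p$ decreases.

\begin{proposition}\label{prop:mono}
With $\beta_{\mathrm{TSP}}(1):=\beta_{\mathrm{TSP}}$, the function $p\mapsto\beta_{\mathrm{TSP}}(p)/\sqrt p$ is nonincreasing on $(0,1]$.
\end{proposition}

\begin{proof}
Let $0<p'<p\le1$ and $r=p'/p$, and read $\mathrm{PTSP}_1$ as $\mathrm{TSP}$. Keep each point of $V_n$ independently with probability $r$ to form a set $W$, then each point of $W$ independently with probability $p$ to form $S$. Each point of $V_n$ is then in $S$ independently with probability $p'$. For a tour $\tau$ of $V_n$, let $\tau|_W$ be the induced tour of $W$; then $L_\tau(S)=L_{\tau|_W}(S)$. Averaging over $S$ given $W$, then over $W$, and minimizing over $\tau$, we see that $\mathrm{PTSP}_{p'}(V_n)$ is at least the average of $\mathrm{PTSP}_p(W)$ over $W$. Let $\varphi_p(k)=\mathbf{E}[\mathrm{PTSP}_p(V_k)]$. Given which indices are kept, $W$ consists of $|W|$ independent uniform points, so $\varphi_{p'}(n)$ is at least the mean of $\varphi_p(N)$,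 where $N$ is binomial with parameters $n$ and $r$. Now $\varphi_p(k)/\sqrt k\to\beta_{\mathrm{TSP}}(p)$ as $k\to\infty$, and $N/n\to r$ in probability, so $\varphi_p(N)/\sqrt n\to\sqrt r\,\beta_{\mathrm{TSP}}(p)$ in probability. Since $\varphi_p(N)/\sqrt n\le6$, the means converge too, and $\beta_{\mathrm{TSP}}(p')\ge\sqrt r\,\beta_{\mathrm{TSP}}(p)$.
\end{proof}

With Theorem~\ref{thm:tsp} this gives $\beta_{\mathrm{TSP}}(p)/\sqrt p\ge\sqrt2\,\beta_{\mathrm{TSP}}(1/2)>\beta_{\mathrm{TSP}}$ for all $p\le1/2$.

\section{A lower bound for a priori trees}\label{sec:lower}

\subsection{The idea}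

Fix a tree $T$ and let the presence probability $t$ grow from $0$ to $p$. The subtree in use only grows: a newly present point must be attached to what is already there, and nothing is ever removed. A re-optimized tree is free of this constraint. To measure its cost we ask how far a typical point is from a network of length $\ell$. The region within distance $r$ of the network has area about $2r\ell$ at most, so a uniform point has mean distance at least about
\[
\int_0^{1/(2\ell)}(1-2r\ell)\,dr=\frac1{4\ell} .
\]
For $\ell$ equally spaced parallel unit segments, the outer ones at distance $1/(2\ell)$ from the sides of the square, the distance is uniform on $[0,1/(2\ell)]$ and the value $1/(4\ell)$ is exact. When $t$ increases by $dt$, about $n\,dt$ points appear. So $g(t)=\mathbb{E}_t[L_T(S)]$ should satisfy $g'\ge n/(4g)$, that is $(g^2)'\ge n/2$, and $g(p)^2\ge pn/2$.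

Three points need care. The network is built on the points themselves, so they are not uniform relative to it; we need a bound valid for all networks at once. The length $L_T(S)$ is random, while the inequality must involve its mean; we use the bound $R-R^2\ell$ for the mean distance, which is linear in $\ell$ and equals $1/(4\ell)$ at $R=1/(2\ell)$. Finally the heuristic fails when the network is empty or very short, which we handle by starting at a small positive $t$ and adding a lower-order term to $g$.

The argument uses only that $T$ is a tree with straight edges through all of $V_n$. Let $\mathcal{T}_n$ be the family of all finite trees with straight edges whose vertex set contains $V_n$; extra (Steiner) vertices are allowed anywhere in the plane, and edges may cross. For $T\in\mathcal{T}_n$ and nonempty $S\subseteq V_n$, let $T_S$ be the smallest subtree of $T$ containing $S$ and $L_T(S)$ its length, and let $L_T(\emptyset)=0$.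

\begin{proposition}\label{prop:lower}
For every $p\in(0,1)$, almost surely,
\[
\liminf_{n\to\infty}\ \frac1n\ \inf_{T\in\mathcal{T}_n}\bigl(\mathbb{E}_p[L_T(S)]\bigr)^2\ \ge\ \frac p2\bigl(1-5p^{1/4}\bigr).
\]
\end{proposition}

Spanning trees of $V_n$ belong to $\mathcal{T}_n$, so Proposition~\ref{prop:lower} and (F3) give Theorem~\ref{thm:mst}(a); the bound thus remains true when a priori trees may use arbitrary Steiner vertices.

\subsection{Few points are near a short tree}

A thin neighborhood of a tree through points of $V_n$ contains more points than its area suggests. We therefore count points through a fixed grid. Divide $[0,1]^2$ into squares of side $s$, with $1/s$ an integer, let $N_\square$ be the number of points of $V_n$ in the square $\square$, and put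
\[
\eta=\frac1n\sum_\square\,(N_\square-ns^2)^+\in[0,1] .
\]
Since $N_\square\le ns^2+(N_\square-ns^2)^+$, every union $U$ of grid squares satisfies $|V_n\cap U|\le n\operatorname{area}(U)+n\eta$.

\begin{lemma}\label{lem:dist}
Let $K$ be a finite tree with straight edges and total length $\ell$, possibly a single point, regarded as a subset of the plane. For every $R>0$,
\[
\sum_{v\in V_n}\operatorname{dist}(v,K)\ge n\Bigl[R(1-\eta)-\bigl(R^2+2\sqrt2\,sR\bigr)\ell-\pi R\bigl(R+\sqrt2\,s\bigr)^2\Bigr].
\]
\end{lemma}

\begin{proof}
Let $K_r$ be the closed $r$-neighborhood of $K$. We claim that $\operatorname{area}(K_r)\le2r\ell+\pi r^2$. Build $K$ from one vertex by adding edges $[a,b]$ with $a$ already present. The $r$-neighborhood of $[a,b]$ has area $2r|ab|+\pi r^2$ and contains the disc of radius $r$ about $a$, which is already covered; so the edge adds area at most $2r|ab|$.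

A grid square has diameter $\sqrt2\,s$, so the squares that meet $K_r$ lie in $K_{r+\sqrt2s}$. Hence
\[
\#\{v\in V_n:\operatorname{dist}(v,K)\le r\}\le n\bigl[2(r+\sqrt2\,s)\ell+\pi(r+\sqrt2\,s)^2+\eta\bigr].
\]
The sum of the distances is at least $\int_0^R\#\{v:\operatorname{dist}(v,K)>r\}\,dr$. Subtract the displayed bound from $n$ and integrate, using $\int_0^R2(r+\sqrt2\,s)\,dr=R^2+2\sqrt2\,sR$ and $\int_0^R(r+\sqrt2\,s)^2dr\le R(R+\sqrt2\,s)^2$.
\end{proof}

The mesh $s$ has to satisfy two opposite demands. For $\eta$ to be small a square must contain many points, so $s\gg n^{-1/2}$. For the term $2\sqrt2\,sR$ to be small against $R^2$ we need $s\ll R$, and $R$ will be of order $(pn)^{-1/2}$. There is room between the two scales only when $p$ is small; this is the source of the error term $5p^{1/4}$, and the reason that the bound is empty for $p\ge1/625$. Fix $p$, and let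
\[
\delta=p^{1/4}(4\sqrt2)^{-1/2},\qquad \frac1{s_n}=\Bigl\lceil\frac{\sqrt{pn}}{\delta}\Bigr\rceil ,
\]
so that $s_n\le\delta/\sqrt{pn}$ and $s_n\sqrt n\to\delta/\sqrt p$. Let $\eta_n$ be the value of $\eta$ for the mesh $s_n$.

\begin{lemma}\label{lem:eta}
Almost surely $\limsup_n\eta_n\le\sqrt p/(2\delta)$.
\end{lemma}

\begin{proof}
Each $N_\square$ is binomial with mean $ns_n^2$ and variance at most $ns_n^2$. A centered variable $Z$ has $\mathbf{E}Z^+=\frac12\mathbf{E}|Z|\le\frac12(\mathbf{E}Z^2)^{1/2}$. With $s_n^{-2}$ squares,
\[
\mathbf{E}\,\eta_n\le\frac1n\cdot\frac1{s_n^2}\cdot\frac{s_n\sqrt n}2=\frac1{2s_n\sqrt n}\longrightarrow\frac{\sqrt p}{2\delta} .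
\]
Moving one point lowers one term of $n\eta_n$ by at most $1$ and raises another by at most $1$, so $n\eta_n$ changes by at most $1$. By McDiarmid's inequality $\mathbf{P}(\eta_n\ge\mathbf{E}\eta_n+u)\le e^{-2u^2n}$ for each $u>0$; apply the Borel--Cantelli lemma for $u=1,\frac12,\frac13,\dots$.
\end{proof}

\subsection{The differential inequality}

We recall Russo's formula: for any real function $f$ on the subsets of a finite set $V$,
\[
\frac{d}{dt}\,\mathbb{E}_t[f(S)]=\sum_{v\in V}\mathbb{E}_t\bigl[f(S\cup\{v\})-f(S\setminus\{v\})\bigr].
\]
To see it, give each $v$ its own presence probability $t_v$. The expectation is affine in $t_v$ with slope the $v$-th term on the right, and the chain rule along the diagonal gives the sum.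

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Fix locations for which the conclusion of Lemma~\ref{lem:eta} holds. Write $s=s_n$, $\eta=\eta_n$. Let $T\in\mathcal{T}_n$ and $g(t)=\mathbb{E}_t[L_T(S)]$, a polynomial in $t$. Since $L_T$ is nondecreasing in $S$, all terms in Russo's formula are nonnegative and $g$ is nondecreasing.

\emph{Step 1: a family of linear bounds.} Let $S\ne\emptyset$. If $v\notin S$, then $T_{S\cup\{v\}}$ is $T_S$ together with the path in $T$ from $v$ to $T_S$, so $L_T(S\cup\{v\})-L_T(S)\ge\operatorname{dist}(v,T_S)$. If $v\in S$, then $\operatorname{dist}(v,T_S)=0$. Thus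
\[
g'(t)\ge\mathbb{E}_t\Bigl[\mathbf{1}_{S\ne\emptyset}\sum_{v\in V_n}\operatorname{dist}(v,T_S)\Bigr].
\]
Apply Lemma~\ref{lem:dist} with $K=T_S$, $\ell=L_T(S)$ and a number $R>0$ that does not depend on $S$. The event $S\neq\emptyset$ has probability $1-(1-t)^n$, and $L_T(\emptyset)=0$, so
\begin{equation}\label{eq:diff}
g'(t)\ge n\Bigl[\bigl(1-(1-t)^n\bigr)R(1-\eta)-\bigl(R^2+2\sqrt2\,sR\bigr)g(t)-\pi R\bigl(R+\sqrt2\,s\bigr)^2\Bigr].
\end{equation}

\emph{Step 2: the choice of $R$.} The natural choice $R=1/(2g(t))$ is too large when $g(t)$ is small, for then the last term of \eqref{eq:diff} dominates. Put $\lambda_n=n^{1/4}$, $t_n=n^{-1/2}$ and $h(t)=g(t)+\lambda_n$, and let $n$ be so large that $t_n<p$. Inequality \eqref{eq:diff} remains true with $h(t)$ in place of $g(t)$ on the right, and $h'=g'$. For each $t$ take $R=1/(2h(t))\le1/(2\lambda_n)$ and multiply by $2h(t)$: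
\begin{equation}\label{eq:diff2}
(h^2)'(t)\ge\frac n2\Bigl[2(1-\eta)\bigl(1-(1-t)^n\bigr)-1-4\sqrt2\,s\,h(t)-2\pi\bigl(R+\sqrt2\,s\bigr)^2\Bigr].
\end{equation}

\emph{Step 3: integration.} Suppose that $g(p)\le\sqrt{pn}$. Then for $t\in[t_n,p]$ we have $s\,h(t)\le s\sqrt{pn}+s\lambda_n\le\delta+s\lambda_n$, and $2(1-\eta)(1-(1-t)^n)\ge2-2\eta-2(1-t_n)^n$. So the bracket in \eqref{eq:diff2} is at least
\[
B_n:=1-2\eta_n-4\sqrt2\,\delta-\rho_n,\qquad \rho_n:=2(1-t_n)^n+4\sqrt2\,s_n\lambda_n+2\pi\Bigl(\frac1{2\lambda_n}+\sqrt2\,s_n\Bigr)^2 .
\]
Here $\rho_n$ depends neither on $T$ nor on $t$, and $\rho_n\to0$ because $(1-t_n)^n\le e^{-\sqrt n}$ and $s_n=O(n^{-1/2})$. Integrating over $[t_n,p]$ and dropping $h(t_n)^2\ge0$ gives $h(p)^2\ge\frac n2(p-t_n)B_n$. As $h(p)^2\le g(p)^2+2\lambda_n\sqrt{pn}+\lambda_n^2$,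
\[
\frac{g(p)^2}n\ge\frac{(p-t_n)B_n}2-2n^{-1/4}-n^{-1/2}.
\]
For the remaining trees, $g(p)^2/n>p$. So for every $T\in\mathcal{T}_n$ the ratio $g(p)^2/n$ is at least the minimum of $p$ and the last right-hand side. By Lemma~\ref{lem:eta}, $\liminf B_n\ge1-\sqrt p/\delta-4\sqrt2\,\delta$. The choice of $\delta$ makes the two error terms equal:
\[
\frac{\sqrt p}\delta+4\sqrt2\,\delta=2\,(4\sqrt2)^{1/2}p^{1/4}<5p^{1/4},
\]
since $16\sqrt2<25$. The sequence $B_n$ is bounded and $t_n\to0$, so the limit inferior in the proposition is at least $\min\{p,\frac p2(1-5p^{1/4})\}=\frac p2(1-5p^{1/4})$.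
\end{proof}

\section{The spanning tree constant is below $1/\sqrt2$}\label{sec:mstconst}

Join every point to the nearest point above it. Away from the boundary this nearest point is farther than $r$ exactly when a half-disc of area $\pi r^2/2$ is empty, and the mean distance is about $1/\sqrt{2n}$; the $n$ edges have total length about $\sqrt{n/2}$. Moving upwards never creates a cycle, so this is essentially a spanning tree, and it yields $\beta_{\mathrm{MST}}\le1/\sqrt2$. This is exactly the constant in Theorem~\ref{thm:mst}(a) as $p\to0$, so a strict inequality is needed. It comes from a planted pattern in which the rule overlooks a closer point below. The boundary of the square is handled by a thin frame.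

\begin{proof}[Proof of Theorem~\ref{thm:mst}(b)]
It suffices to bound $\lim\mathbf{E}[\mathrm{MST}(V_n)]/\sqrt n=\beta_{\mathrm{MST}}$, and $\mathrm{MST}(V_n)$ is at most the length of any connected graph on $V_n$. Let $k\ge8$ be an integer, $\delta=1/k$, and $F=[0,1]^2\setminus[\delta,1-\delta]^2$. Up to boundary lines, $F$ is the union of the $4k-4$ outer squares of the $k\times k$ subdivision. Almost surely no point lies on these lines and all ordinates are distinct. Points in $F$ are \emph{frame points}, their number is $N_F$, and the others are \emph{inner points}. Suppose first that $N_F\ge1$.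

\emph{The frame tree.} In each nonempty frame square take the path of Lemma~\ref{lem:strip}. If the squares contain $N_1,\dots,N_{4k-4}$ points, the paths have total length at most
\[
4\delta\sum_i\sqrt{N_i}\le4\delta\sqrt{4kN_F}=8\sqrt{\delta N_F}
\]
by the Cauchy--Schwarz inequality. Number the squares along the frame, so that consecutive squares share a side, and join each nonempty square to the next nonempty one by an edge. Points in squares $j\ge1$ steps apart are at distance at most $(j+1)\sqrt2\,\delta\le2\sqrt2\,j\delta$, and the numbers $j$ add up to less than $4k$. So these edges cost at most $8\sqrt2<12$.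

\emph{The inner points.} For an inner point $v$ let $v^{\uparrow}$ be the nearest point of $V_n$ with larger ordinate and $d(v)=|vv^{\uparrow}|$, with $d(v)=\infty$ if there is no such point. Give $v$ one \emph{outgoing edge}: to $v^{\uparrow}$ if $d(v)\le\delta$, and to an arbitrary frame point otherwise. Along outgoing edges the ordinate increases until a frame point is reached, so the frame tree and the outgoing edges form a connected graph. Its length is at most
\[
\Phi_n:=8\sqrt{\delta N_F}+12+\sum_{v\ \mathrm{inner}}\Bigl(d(v)\mathbf{1}_{d(v)\le\delta}+\sqrt2\,\mathbf{1}_{d(v)>\delta}\Bigr).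
\]
For an inner point and $r\le\delta$, the upper half-disc of radius $r$ about it lies in $[0,1]^2$. Hence, given the position of an inner point $v=X_i$, we have $\mathbf{P}(d(v)>r)=(1-\pi r^2/2)^{n-1}$, and
\[
\mathbf{E}\bigl[d(v)\mathbf{1}_{d(v)\le\delta}\bigr]\le\int_0^\delta\Bigl(1-\frac{\pi r^2}2\Bigr)^{n-1}dr\le\int_0^\infty e^{-\pi(n-1)r^2/2}\,dr=\frac1{\sqrt{2(n-1)}} .
\]
Since $\mathbf{E}N_F\le4\delta n$, concavity of the square root gives $\mathbf{E}\bigl[8\sqrt{\delta N_F}\bigr]\le16\,\delta\sqrt n$. Therefore
\[
\mathbf{E}\,\Phi_n\le16\,\delta\sqrt n+12+\frac n{\sqrt{2(n-1)}}+\sqrt2\,n\Bigl(1-\frac{\pi\delta^2}2\Bigr)^{n-1}=\Bigl(\frac1{\sqrt2}+16\,\delta+o(1)\Bigr)\sqrt n .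
\]

\emph{The improvement.} Apply Lemma~\ref{lem:pattern} to the pattern with $M=12$, $\varepsilon=0.01$ and sites $z_1=(0,0)$, $z_2=(1.2,0.2)$, $z_3=(-1,0.5)$. Let $G_n$ be the number of good cells contained in $[\frac18,\frac78]^2$; their points are inner points, as $\delta\le\frac18$. At least $(\frac34m_n-2)^2\ge m_n^2/4$ cells lie in this square once $m_n\ge8$, so $\mathbf{E}G_n\ge c_1n$ for large $n$, where $c_1>0$ does not depend on $\delta$.

Let $y_1,y_2,y_3$ be the points of such a cell; their ordinates increase in this order. The distances between the sites are $|z_1z_3|=\sqrt{1.25}$, $|z_1z_2|=\sqrt{1.48}$ and $|z_2z_3|=\sqrt{4.93}$, so in units of $\ell_n$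
\[
|y_1y_3|<1.14,\qquad 1.19<|y_1y_2|<1.24,\qquad 2.20<|y_2y_3|<2.25 .
\]
The cell has half-side $6$, so all points of $V_n$ outside it are at distance more than $5.9$ from $y_1$ and more than $4.7$ from $y_2$. Hence $y_1^{\uparrow}=y_2^{\uparrow}=y_3$, and for $n$ so large that $2.25\,\ell_n<\delta$ the outgoing edges of $y_1$ and $y_2$ go to $y_3$. In each such cell redirect the outgoing edge of $y_2$ to $y_1$; this saves more than $0.9\,\ell_n$. The edge of $y_1$ is unchanged, so $y_2$ leads in two steps to $y_3$, which lies above $y_2$. (This is why the pattern has $y_1^{\uparrow}\ne y_2$; otherwise the new edge would cut $y_1,y_2$ off.) From every inner point, at most two outgoing edges now lead to a frame point or to a point with larger ordinate, so the graph is still connected, and $\mathrm{MST}(V_n)\le\Phi_n-0.9\,\ell_nG_n$ when $N_F\ge1$.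

\emph{Conclusion.} When $N_F=0$, we have $\mathrm{MST}(V_n)\le4\sqrt n$ by Lemma~\ref{lem:strip}, $\Phi_n\ge0$ and $G_n\le n$. So in all cases
\[
\mathrm{MST}(V_n)\le\Phi_n-0.9\,\ell_nG_n+(4\sqrt n+n\ell_n)\,\mathbf{1}_{N_F=0},
\]
and the last term has expectation $(4\sqrt n+n\ell_n)(1-2\delta)^{2n}\to0$. With $\ell_n\ge n^{-1/2}$ we obtain $\beta_{\mathrm{MST}}\le\frac1{\sqrt2}+16\,\delta-0.9\,c_1$. Letting $k\to\infty$ gives $\beta_{\mathrm{MST}}\le\frac1{\sqrt2}-0.9\,c_1<\frac1{\sqrt2}$.
\end{proof}

This completes the proof of Theorem~\ref{thm:mst}.

\section{An a priori tree for small $p$}\label{sec:comb}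

The lower bound of Section~\ref{sec:lower} is within a factor $\sqrt2$ of the truth as $p\to0$.

\begin{proposition}\label{prop:comb}
\[
\frac1{\sqrt2}\le\liminf_{p\to0}\frac{\beta_{\mathrm{MST}}(p)}{\sqrt p}\le\limsup_{p\to0}\frac{\beta_{\mathrm{MST}}(p)}{\sqrt p}\le1 .
\]
\end{proposition}

The upper bound comes from a comb. Lay horizontal lines at spacing $h/\sqrt n$ and attach every point to the nearest line as a leaf. The lines have total length $\sqrt n/h$ and are paid in full; a leaf edge has mean length $h/(4\sqrt n)$ and is paid only when its point is present. The total $\sqrt n\,(1/h+ph/4)$ is least at $h=2/\sqrt p$, where it equals $\sqrt{pn}$. The lines must be realized by points of $V_n$. We pick one point in each box of width about $b/\sqrt n$ and height $b'/\sqrt n$ along a line, with $b'\ll b$ so that the path through these points is nearly straight, $bb'\gg1$ so that boxes are rarely empty, and $b\ll h$ so that the detour to a chosen point is negligible.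

\begin{proof}
The lower bound is Theorem~\ref{thm:mst}(a). For the upper bound let $h=2p^{-1/2}$, $b=p^{-1/4}$, $b'=p^{-1/8}$ and $\theta=e^{-bb'/4}=e^{-p^{-3/8}/4}$, and let $p$ be so small that $\theta\le\frac12$. Then fix $p$ and let $n$ be large.

\emph{Boxes.} Divide the square into $m=\lceil\sqrt n/h\rceil$ horizontal strips of height $H=1/m\le h/\sqrt n$ and into $k=\lceil\sqrt n/b\rceil$ columns of width $B=1/k\le b/\sqrt n$. In each strip take the corridor of height $b'/\sqrt n$ centered on its central line; it fits in the strip for large $n$, because $H\sqrt n\to h>b'$. The columns cut the corridor into $k$ \emph{boxes}. Since $B\sqrt n\to b$, a box has area at least $bb'/(2n)$ for large $n$. So $j$ given boxes contain none of $n-1$ given points $X_i$ with probability at most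
\begin{equation}\label{eq:theta}
\exp\Bigl(-\frac{j\,bb'(n-1)}{2n}\Bigr)\le\theta^j .
\end{equation}
Let $\mathcal{B}$ be the event that in some strip the first $\lfloor k/2\rfloor$ boxes are all empty or the last $\lfloor k/2\rfloor$ boxes are all empty. Then $\mathbf{P}(\mathcal{B})\le2m\,\theta^{\lfloor k/2\rfloor}\to0$. On $\mathcal{B}$ we use $\mathrm{PMST}_p(V_n)\le4\sqrt n$, which contributes $o(\sqrt n)$ to the expectation.

\emph{The tree.} Off $\mathcal{B}$, choose one point, a \emph{hub}, in each nonempty box, and let $T$ consist of three kinds of edges.

(1) In each strip, the path through the hubs from left to right. Its horizontal motion is at most $1$ and its vertical motion at most $k\,b'/\sqrt n\le2b'/b$ for large $n$.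

(2) The edges joining the first hubs of successive strips. If the first $J'$ boxes of a strip are empty and the next is not, the first hub has abscissa at most $B(1+J')$, and by \eqref{eq:theta} the number $J'$ of initial empty boxes has mean at most $\sum_{j\ge1}\theta^j\le1$. An edge is at most $2H$ plus the sum of the two abscissas, so these edges contribute at most $m(2H+4B)=O(1)$ to the expectation.

(3) One edge for each point $v$ that is not a hub. Search the boxes of the strip of $v$, starting in the column of $v$ and moving right if this column has index at most $k/2$, left otherwise. The search range includes the last or the first $\lfloor k/2\rfloor$ boxes, so off $\mathcal{B}$ it contains a nonempty box; join $v$ to the hub of the first one found. Let $J(v)$ be the number of empty boxes passed and $\zeta(v)$ the distance from $v$ to the central line of its strip. The edge has length at most $\zeta(v)+b'/\sqrt n+B(1+J(v))$. For $v=X_i$, the event $J(v)\ge j$ forces $j$ boxes determined by $X_i$ to contain none of the other $n-1$ points, so $J(v)$ has mean at most $1$ by \eqref{eq:theta}; and $\zeta(v)$ is uniform on $[0,H/2]$, with mean $H/4$.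

The edges (1) and (2) form a tree on the hubs, and (3) attaches every other point as a leaf, so $T$ is a spanning tree of $V_n$.

\emph{The expected length.} The edge at a leaf $v$ belongs to the smallest subtree containing $S$ only if $v\in S$, which has probability $p$. Counting the other edges in full and summing the bound in (3) over all $n$ points,
\[
\mathbf{E}[\mathrm{PMST}_p(V_n)]\le m\Bigl(1+\frac{2b'}b\Bigr)+pn\Bigl(\frac H4+\frac{b'}{\sqrt n}+2B\Bigr)+o(\sqrt n).
\]
Divide by $\sqrt n$ and let $n\to\infty$:
\[
\beta_{\mathrm{MST}}(p)\le\frac1h\Bigl(1+\frac{2b'}b\Bigr)+p\Bigl(\frac h4+b'+2b\Bigr)=\sqrt p\,\bigl(1+p^{1/8}+2p^{1/4}+p^{3/8}\bigr).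
\]
The last factor tends to $1$ as $p\to0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{apriori}
\emph{A Priori Optimization}, \texttt{https://core.ac.uk/download/4379923.pdf}.

\end{thebibliography}
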